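\title{The lattice of Fitting classes is not modular}


\begin{abstract}
We show that the lattice of all Fitting classes of finite groups is not modular, and neither is the lattice of Fitting classes of finite solvable groups. The modular law already fails for groups of nilpotent length at most three, and the three classes that violate it can be taken closed under homomorphic images, so that they are Lockett classes. The classes are defined by prescribing the linear groups that $O^{p'}(G)$ induces on its non-central chief factors of a fixed characteristic $r$. The failure itself is modeled on a configuration of subgroups in the symmetry group of a regular hexagon.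
\end{abstract}

\section{The question and the results}\label{sec:intro}

All groups in this paper are finite. A \emph{Fitting class} is a non-empty class $\mathfrak F$ of groups, closed under isomorphism, such that
\begin{itemize}
\item if $G\in\mathfrak F$ and $M\trianglelefteq G$, then $M\in\mathfrak F$;
\item if $G_1,G_2\trianglelefteq G$ and $G_1,G_2\in\mathfrak F$, then $G_1G_2\in\mathfrak F$.
\end{itemize}
Examples are the class $\mathfrak S_\ell$ of $\ell$-groups for a prime $\ell$, the class $\mathfrak N$ of nilpotent groups, and the class $\mathfrak S$ of solvable groups. The second condition says that every group $G$ has a largest normal subgroup in $\mathfrak F$, the \emph{radical} $G_{\mathfrak F}$, and the first says that radicals behave well under passing to normal subgroups. (If one prefers to admit the empty class, this adds a new least element to each lattice below and changes none of the conclusions about modularity.)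

An intersection of Fitting classes is a Fitting class. So the Fitting classes form a lattice under inclusion: the meet is the intersection, and the join $\mathfrak A\vee\mathfrak B$ is the intersection of all Fitting classes containing $\mathfrak A\cup\mathfrak B$. If $\mathfrak A$ and $\mathfrak B$ lie in a Fitting class $\mathfrak W$, then so does $\mathfrak A\vee\mathfrak B$; hence the Fitting classes contained in $\mathfrak W$ form a sublattice. The \emph{modular law} is the implication
\[
\mathfrak A\subseteq\mathfrak C\quad\Longrightarrow\quad \mathfrak A\vee(\mathfrak B\cap\mathfrak C)=(\mathfrak A\vee\mathfrak B)\cap\mathfrak C ,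
\]
in which the inclusion $\subseteq$ holds in every lattice. The following question is posed in \cite{stone}.

\medskip
\noindent\textbf{Question.} \emph{Is the lattice of all Fitting classes modular? Is this so at least for the Fitting classes of solvable groups?}
\medskip

There is reason to expect a positive answer. A Fitting class is determined by its radicals, since $G\in\mathfrak F$ if and only if $G_{\mathfrak F}=G$, and $G_{\mathfrak A\cap\mathfrak B}=G_{\mathfrak A}\cap G_{\mathfrak B}$ always holds. If also $G_{\mathfrak A\vee\mathfrak B}=G_{\mathfrak A}G_{\mathfrak B}$ held for all $G$, then $\mathfrak F\mapsto(G_{\mathfrak F})_G$ would embed the lattice of Fitting classes in a product of lattices of normal subgroups, and these are modular by Dedekind's law. But the join has to be built in stages: $\mathfrak A\vee\mathfrak B$ consists of the groups that can be reached from $\mathfrak A\cup\mathfrak B$ by finitely many steps, each of which takes a normal subgroup or a product of two normal subgroups. In Section~\ref{sec:radicals} we show that the modular law does hold for nilpotent groups, and that in general it cannot fail at the first stage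 of this process. It fails at the second stage.

\begin{theorem}\label{thm:main}
There are Fitting classes $\mathfrak A\subset\mathfrak C$ and $\mathfrak B$ of finite solvable groups such that $\mathfrak B\cap\mathfrak C\subseteq\mathfrak A$ but $(\mathfrak A\vee\mathfrak B)\cap\mathfrak C\not\subseteq\mathfrak A$. Hence
\[
\mathfrak A\vee(\mathfrak B\cap\mathfrak C)=\mathfrak A\subsetneq(\mathfrak A\vee\mathfrak B)\cap\mathfrak C ,
\]
and neither the lattice of all Fitting classes nor the lattice of Fitting classes contained in $\mathfrak S$ is modular.
\end{theorem}

The construction depends on four primes. We call a quadruple $(p,s,r,q)$ of primes \emph{admissible} if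
\begin{itemize}
\item[(P1)] $p$ is odd and $p\mid s-1$;
\item[(P2)] $r\ne p$, $r$ has order $p$ modulo $s$, $p\nmid r-1$, and $s^2\nmid r^p-1$;
\item[(P3)] $q\ne s$ and $q\mid (r^p-1)/(r-1)$.
\end{itemize}
For example, $(3,7,11,19)$ is admissible: $11\equiv4$ has order $3$ modulo $7$, $3\nmid10$, $11^3-1=1330=2\cdot5\cdot7\cdot19$, and $1330/10=7\cdot19$. Let $\mathfrak W_{p,s,r,q}$ be the class of groups $G$ having normal subgroups $G_1\le G_2$ such that $G_1$ is an $r$-group, $G_2/G_1$ is a nilpotent $\{s,q\}$-group, and $G/G_2$ is a $p$-group. It is contained in the class $\mathfrak N^3$ of groups of nilpotent length at most $3$, that is, of groups $G$ with normal subgroups $G_1\le G_2$ such that $G_1$, $G_2/G_1$ and $G/G_2$ are nilpotent. Both are Fitting classes (Lemma~\ref{lem:product}). A class is \emph{$\mathrm Q$-closed} if it is closed under homomorphic images, and a Fitting class $\mathfrak F$ is a \emph{Lockett class} if $(G\times G)_{\mathfrak F}=G_{\mathfrak F}\times G_{\mathfrak F}$ for every group $G$.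

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(i)] For every odd prime $p$ there are infinitely many primes $r$ such that $(p,s,r,q)$ is admissible for suitable $s$ and $q$. For each admissible quadruple and every Fitting class $\mathfrak W\supseteq\mathfrak W_{p,s,r,q}$, the lattice of Fitting classes contained in $\mathfrak W$ is not modular. In particular this holds for $\mathfrak W=\mathfrak N^3$, for $\mathfrak W=\mathfrak S$, and for the class of all finite groups.
\item[(ii)] The three classes violating the modular law can be chosen $\mathrm Q$-closed, hence Lockett classes. If $\Theta$ is any collection of Fitting classes that contains these three classes, is closed under finite intersections, and in which any two members have a least upper bound, then $\Theta$ is a non-modular lattice. In particular, the lattice of $\mathrm Q$-closed solvable Fitting classes and the lattice of solvable Lockett classes are not modular.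
\end{itemize}
\end{theorem}

Thus modularity holds for nilpotent length $1$ and fails for nilpotent length $3$; the case of nilpotent length $2$ is not settled here.

Section~\ref{sec:hexagon} shows the mechanism of the counterexample in a group of order $12$ and explains what is needed to turn it into Fitting classes. Section~\ref{sec:linear} constructs four linear groups, Section~\ref{sec:classes} attaches Fitting classes to suitable sets of them, and Section~\ref{sec:proofs} proves the two theorems.

\section{Radicals, and how far the modular law holds}\label{sec:radicals}

Let $\mathfrak F$ be a Fitting class and $G$ a group. The product $G_{\mathfrak F}$ of all normal $\mathfrak F$-subgroups of $G$ lies in $\mathfrak F$, and it is characteristic in $G$. A subgroup $M$ is \emph{subnormal} in $G$ if there is a chain $M=M_0\trianglelefteq M_1\trianglelefteq\dots\trianglelefteq M_n=G$. Subnormal subgroups of $\mathfrak F$-groups are $\mathfrak F$-groups.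

\begin{lemma}\label{lem:radical}
Let $\mathfrak F$ be a Fitting class and let $G,H$ be groups.
\begin{itemize}
\item[(a)] Every subnormal $\mathfrak F$-subgroup of $G$ lies in $G_{\mathfrak F}$. Hence a group generated by subnormal $\mathfrak F$-subgroups belongs to $\mathfrak F$.
\item[(b)] If $M\trianglelefteq G$, then $M_{\mathfrak F}=M\cap G_{\mathfrak F}$.
\item[(c)] If $\mathfrak F=\bigcap_i\mathfrak F_i$ with Fitting classes $\mathfrak F_i$, then $G_{\mathfrak F}=\bigcap_iG_{\mathfrak F_i}$.
\item[(d)] If $\mathfrak F$ is $\mathrm Q$-closed, then $(G\times H)_{\mathfrak F}=G_{\mathfrak F}\times H_{\mathfrak F}$; in particular $\mathfrak F$ is a Lockett class.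
\end{itemize}
\end{lemma}

\begin{proof}
(b) The group $M_{\mathfrak F}$ is characteristic in $M$, hence normal in $G$, so $M_{\mathfrak F}\le M\cap G_{\mathfrak F}$. Conversely, $M\cap G_{\mathfrak F}$ is normal in $G_{\mathfrak F}$, so it is an $\mathfrak F$-group, and it is normal in $M$.

(a) If $M=M_0\trianglelefteq\dots\trianglelefteq M_n=G$ and $M\in\mathfrak F$, then $M=(M_0)_{\mathfrak F}\le(M_1)_{\mathfrak F}\le\dots\le G_{\mathfrak F}$ by (b).

(c) The subgroup $\bigcap_iG_{\mathfrak F_i}$ is normal in $G$ and in each $G_{\mathfrak F_i}$, so it lies in every $\mathfrak F_i$ and hence in $G_{\mathfrak F}$. The reverse inclusion holds since $\mathfrak F\subseteq\mathfrak F_i$.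

(d) The projections of $(G\times H)_{\mathfrak F}$ to $G$ and to $H$ are normal subgroups, and they lie in $\mathfrak F$ by $\mathrm Q$-closure. So $(G\times H)_{\mathfrak F}\le G_{\mathfrak F}\times H_{\mathfrak F}$, and the right-hand side is a product of two normal $\mathfrak F$-subgroups of $G\times H$.
\end{proof}

For a set $\pi$ of primes let $\mathfrak N_\pi$ be the class of nilpotent $\pi$-groups. It is a $\mathrm Q$-closed Fitting class, since a product of two normal nilpotent subgroups is nilpotent. For Fitting classes $\mathfrak F,\mathfrak G$ put $\mathfrak F\mathfrak G=\{G: G/G_{\mathfrak F}\in\mathfrak G\}$.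

\begin{lemma}\label{lem:product}
The class $\mathfrak F\mathfrak G$ is a Fitting class. If $\mathfrak F$ and $\mathfrak G$ are $\mathrm Q$-closed, then $G\in\mathfrak F\mathfrak G$ if and only if $G$ has a normal subgroup $M\in\mathfrak F$ with $G/M\in\mathfrak G$, and $\mathfrak F\mathfrak G$ is $\mathrm Q$-closed. In particular $\mathfrak W_{p,s,r,q}=(\mathfrak S_r\mathfrak N_{\{s,q\}})\mathfrak S_p$ and $\mathfrak N^3=(\mathfrak N\mathfrak N)\mathfrak N$ are $\mathrm Q$-closed Fitting classes.
\end{lemma}

\begin{proof}
If $M\trianglelefteq G$, then $M/M_{\mathfrak F}\cong MG_{\mathfrak F}/G_{\mathfrak F}\trianglelefteq G/G_{\mathfrak F}$ by Lemma~\ref{lem:radical}(b). So $G\in\mathfrak F\mathfrak G$ implies $M\in\mathfrak F\mathfrak G$. If $G=G_1G_2$ with normal subgroups $G_i\in\mathfrak F\mathfrak G$, then $G/G_{\mathfrak F}$ is the product of the normal $\mathfrak G$-subgroups $G_iG_{\mathfrak F}/G_{\mathfrak F}$, so $G\in\mathfrak F\mathfrak G$. Now let $\mathfrak F,\mathfrak G$ be $\mathrm Q$-closed. If $M\trianglelefteq G$, $M\in\mathfrak F$ and $G/M\in\mathfrak G$, then $M\le G_{\mathfrak F}$ and $G/G_{\mathfrak F}$ is a quotient of $G/M$,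 so $G\in\mathfrak F\mathfrak G$. The existence of such an $M$ passes to homomorphic images of $G$. For the last assertion apply this criterion twice; if $G_2\trianglelefteq G$ lies in the inner product, take for $G_1$ the relevant radical of $G_2$, which is characteristic in $G_2$ and so normal in $G$.
\end{proof}

The simplest part of the lattice is as regular as it could be.

\begin{proposition}\label{prop:nilpotent}
The Fitting classes contained in $\mathfrak N$ are exactly the classes $\mathfrak N_\pi$. They form a Boolean, hence modular, lattice.
\end{proposition}

\begin{proof}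
Let $\mathfrak F\subseteq\mathfrak N$ and let $\pi$ be the set of primes dividing the order of some member of $\mathfrak F$, so that $\mathfrak F\subseteq\mathfrak N_\pi$. Let $\ell\in\pi$. All subgroups of a nilpotent group are subnormal, so $C_\ell\in\mathfrak F$. The iterated wreath product $C_\ell\wr\cdots\wr C_\ell$ with $n$ factors is an $\ell$-group generated by subgroups of order $\ell$, so it lies in $\mathfrak F$ by Lemma~\ref{lem:radical}(a). It is a Sylow $\ell$-subgroup of the symmetric group of degree $\ell^n$, so every group of order $\ell^n$ is isomorphic to one of its subgroups, and these are subnormal. Thus $\mathfrak S_\ell\subseteq\mathfrak F$. A nilpotent $\pi$-group is the product of its normal Sylow subgroups, so $\mathfrak N_\pi\subseteq\mathfrak F$. Finally, $\pi\mapsto\mathfrak N_\pi$ is an order isomorphism from the lattice of all sets of primes.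
\end{proof}

The next result tells us where not to look for a counterexample. Call it \emph{one round} to form a product of a normal $\mathfrak A$-subgroup and a normal $\mathfrak B$-subgroup and then to pass to a subnormal subgroup.

\begin{proposition}\label{prop:oneround}
Let $\mathfrak A\subseteq\mathfrak C$ and $\mathfrak B$ be Fitting classes. If $G\in\mathfrak C$ is subnormal in a group $Y=Y_{\mathfrak A}Y_{\mathfrak B}$, then $G\in\mathfrak A\vee(\mathfrak B\cap\mathfrak C)$.
\end{proposition}

\begin{proof}
Put $G^*=GY_{\mathfrak A}$. It is subnormal in $Y$, being the preimage of the subnormal subgroup $GY_{\mathfrak A}/Y_{\mathfrak A}$ of $Y/Y_{\mathfrak A}$. It is generated by its subnormal $\mathfrak C$-subgroups $G$ and $Y_{\mathfrak A}$, so $G^*\in\mathfrak C$ by Lemma~\ref{lem:radical}(a). By Dedekind's law $G^*=Y_{\mathfrak A}(G^*\cap Y_{\mathfrak B})$. The second factor is normal in $G^*$ and subnormal in $Y_{\mathfrak B}$, so it lies in $\mathfrak B\cap\mathfrak C$. Hence $G^*\in\mathfrak A\vee(\mathfrak B\cap\mathfrak C)$, and $G$ is subnormal in $G^*$.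
\end{proof}

A counterexample therefore needs a second round. The first round has to produce an intermediate group outside $\mathfrak C$, since a group in $\mathfrak C$ produced there is already in $\mathfrak A\vee(\mathfrak B\cap\mathfrak C)$.

\section{A model: the symmetries of a hexagon}\label{sec:hexagon}

Let $E$ be the symmetry group of a regular hexagon, of order $12$. We imitate Fitting classes inside $E$, with conjugacy in place of isomorphism. Call a set of subgroups of $E$ \emph{closed} if it is closed under conjugation, under taking normal subgroups, and under taking the product of two members that normalize each other. The closed sets form a lattice in which the meet is the intersection.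

Let $C$ be the group of rotations of order dividing $3$, and let $z$ be the rotation through $\pi$, which is central. Let $n_1$ be a reflection in an axis through two opposite vertices. Then $n_2=n_1z$ is the reflection in the perpendicular axis, which passes through the midpoints of two opposite edges. The group $M_i=C\langle n_i\rangle\cong S_3$ has index $2$ in $E$, and its three involutions are the conjugates of $n_i$. Write $[n_i]$ for the set of the three conjugates of $\langle n_i\rangle$, and put
\[
\mathcal A=\{1,C,M_1\},\qquad \mathcal B=\{1,C,M_2\}\cup[n_1],\qquad \mathcal C=\{1,C,M_1\}\cup[n_2].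
\]
These sets are closed. Closure under normal subgroups holds because the normal subgroups of $M_i$ are $1$, $C$, $M_i$. For products there are two points to check.
\begin{itemize}
\item Two different members of $[n_i]$ do not normalize each other: two groups of order $2$ that normalize each other commute, while two different involutions of $S_3$ do not.
\item Neither $C$ nor $M_i$ normalizes a member of $[n_j]$: for a reflection $n$ and $1\ne c\in C$ we have $cnc^{-1}=c^2n\neq n$.
\end{itemize}
Now $\mathcal A\subseteq\mathcal C$ and $\mathcal B\cap\mathcal C=\{1,C\}\subseteq\mathcal A$. But the closed set generated by $\mathcal A$ and $\mathcal B$ contains $\langle n_2\rangle\in\mathcal C\setminus\mathcal A$, by two rounds: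
\[
\begin{array}{lll}
\text{first round:} & M_1M_2=E, & \langle z\rangle\trianglelefteq E;\\[2pt]
\text{second round:} & \langle z\rangle\langle n_1\rangle=\{1,z,n_1,n_2\}, & \langle n_2\rangle\trianglelefteq\{1,z,n_1,n_2\}.
\end{array}
\]
So the lattice of closed sets is not modular. The group $C$ acts as a lock: it keeps $\langle n_1\rangle$ from forming a product with $M_1$ or $M_2$. The first round produces the difference $z=n_1^{-1}n_2$, which centralizes $C$ and can therefore be separated from $C$. In the second round $z$ is free to convert $n_1$ into $n_2$.

This is not yet a statement about Fitting classes, because $M_1\cong M_2$ and $\langle n_1\rangle\cong\langle n_2\rangle\cong\langle z\rangle$. The labels $1$ and $2$ must be made visible to an abstract group, and they must survive both closure operations in \emph{every} finite group. We arrange this as follows.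

\begin{itemize}
\item \emph{Labels.} We replace $M_i$ and $\langle n_i\rangle$ by irreducible linear groups $L_i$ and $J_i$ on a space $V$ over $\mathbb F_r$. All four contain a fixed normal subgroup $K$, and $L_i/K$, $J_i/K$ sit in $N_{GL(V)}(K)/K$ as $M_i$, $\langle n_i\rangle$ sit in $E$. An abstract group carries the label $X$ when it induces $X$ on a chief factor.
\item \emph{Normal subgroups.} The groups $L_i,J_i$ have many normal subgroups, but all proper ones will have order prime to $p$, where $p$ is the order of $n_i$. We make them invisible by looking only at $O^{p'}(G)$.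
\item \emph{Normal products.} Two labeled linear groups on one space that normalize each other will have to coincide; this is the analog of the two points checked above. In addition, a chief factor of $G_1G_2$ must remain irreducible for $G_1$ and for $G_2$. This needs a second condition on the classes and the fact that $K$ is nonabelian.
\end{itemize}

We shall use the following standard facts. For a prime $p$, $O^{p'}(G)$ is the smallest normal subgroup of $G$ whose quotient is a $p'$-group (a group of order prime to $p$). It is generated by the $p$-elements of $G$; hence $O^{p'}(O^{p'}(G))=O^{p'}(G)$, $O^{p'}(M)\le O^{p'}(G)$ for $M\le G$, and $O^{p'}(\theta(G))=\theta(O^{p'}(G))$ for every homomorphism $\theta$. The largest normal $s$-subgroup of $G$ is $O_s(G)$. For an $s$-group $K$, the Frattini subgroup $\Phi(K)$ is the smallest normal subgroup with elementary abelian quotient, and a subgroup $K_0$ with $K_0\Phi(K)=K$ equals $K$. If a module is a direct sum of pairwise non-isomorphic irreducible submodules $W_1,\dots,W_l$, then every submodule is a sum of some of the $W_j$. Clifford's theorem states that an irreducible $H$-module is a direct sum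 of irreducible $R$-modules whenever $R\trianglelefteq H$. Linear groups act on the left, $[x,y]=x^{-1}y^{-1}xy$, and $[K,y]$ is the subgroup generated by the elements $[k,y]$ with $k\in K$.

\section{Four linear groups}\label{sec:linear}

\subsection*{The primes}

\begin{lemma}\label{lem:primes}
\begin{itemize}
\item[(a)] If $(p,s,r,q)$ is admissible, then the four primes are distinct, $p\nmid r^p-1$, $s$ divides $r^p-1$ exactly once, and $r$ has order $p$ modulo $q$.
\item[(b)] For every odd prime $p$ there are infinitely many primes $r$ such that $(p,s,r,q)$ is admissible for suitable $s$ and $q$.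
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Fermat's theorem $r^p-1\equiv r-1\not\equiv0\pmod p$. Since $q\mid r^p-1$, this gives $q\ne p$, and also $q\ne r$. If $r\equiv1\pmod q$, then $(r^p-1)/(r-1)=1+r+\dots+r^{p-1}\equiv p\pmod q$, which forces $q=p$. So $r$ has order $p$ modulo $q$. Finally $p\neq s$ as $p\mid s-1$, and $r\ne s$ as $s\mid r^p-1$; the remaining assertions are part of (P2) and (P3).

(b) By Dirichlet's theorem there is a prime $s\equiv1\pmod p$. Since $\mathbb F_s^*$ is cyclic, there is an integer $\rho$ of order $p$ modulo $s$. If $\rho^p\equiv1\pmod{s^2}$, replace $\rho$ by $\rho+s$; then $(\rho+s)^p\equiv1+p\rho^{p-1}s\not\equiv1\pmod{s^2}$. By Dirichlet's theorem there are infinitely many primes $r>s$ with $r\equiv\rho\pmod{s^2}$ and $r\equiv2\pmod p$. They satisfy (P2), since $r>s>p$ and $r-1\equiv1\pmod p$. As $s\nmid r-1$, the prime $s$ divides $m=(r^p-1)/(r-1)$ exactly once. Also $m>r^2>s$, so $m/s$ has a prime divisor $q$, and $q\ne s$.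
\end{proof}

\subsection*{The group $K$ and its normalizer}

Fix an admissible quadruple. Let $F=\mathbb F_{r^p}$, and let $\mu_s,\mu_q\le F^*$ be the subgroups of orders $s$ and $q$. The subfield generated by $\mu_s$ has degree over $\mathbb F_r$ equal to the order of $r$ modulo $s$, so the $\mathbb F_r$-span of $\mu_s$ is $F$. Let
\[
V=\bigoplus_{t\in\mathbb Z/s}Fe_t ,
\]
regarded as a vector space of dimension $ps$ over $\mathbb F_r$, and let $GL(V)=GL_{\mathbb F_r}(V)$. In $GL(V)$ we have the group $F^*$ of scalars and the following elements and subgroups:
\begin{itemize}
\item $D\cong\mu_s^{\,s}$, the group of diagonal maps $\operatorname{diag}(d_t)$ with all $d_t\in\mu_s$;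
\item the $F$-linear shift $a\colon e_t\mapsto e_{t+1}$, and $K=D\langle a\rangle\cong\mu_s\wr C_s$, of order $s^{s+1}$;
\item the $F$-linear maps $P_\alpha\colon e_t\mapsto e_{\alpha t}$ for $\alpha\in\mathbb F_s^*$;
\item the semilinear map $\sigma\colon\sum x_te_t\mapsto\sum x_t^re_t$, of order $p$.
\end{itemize}
Conjugation by $a$ or $P_\alpha$ permutes the entries of a diagonal map, and
\begin{equation}\label{eq:relations}
P_\alpha aP_\alpha^{-1}=a^\alpha,\quad \sigma a=a\sigma,\quad \sigma P_\alpha=P_\alpha\sigma,\quad \sigma\operatorname{diag}(d_t)\sigma^{-1}=\operatorname{diag}(d_t^r).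
\end{equation}
The last relation includes $\sigma c\sigma^{-1}=c^r$ for scalars $c$. The reason for choosing $K$ is that it is irreducible and nonabelian and has a small, explicit normalizer, in which the commuting elements $\sigma$ and $P_\alpha$ supply two independent directions.

\begin{lemma}\label{lem:K}
\begin{itemize}
\item[(a)] $K$ is nonabelian and irreducible on $V$.
\item[(b)] $K'=\Phi(K)$, and there is an isomorphism $K/K'\cong\mu_s\times\mathbb Z/s$ under which conjugation by $\sigma^kP_\alpha$ becomes $(x,j)\mapsto(x^{r^k},\alpha j)$.
\item[(c)] Let $N=N_{GL(V)}(K)$. Every $\nu\in N$ normalizes the field $F$ of scalars, and there is a surjective homomorphism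
\[
\tau\colon N\to\mathbb F_s^*\times\operatorname{Gal}(F/\mathbb F_r)\cong C_{s-1}\times C_p
\]
with kernel $F^*K$, whose second component is the automorphism $c\mapsto\nu c\nu^{-1}$ of $F$, and such that $\tau(\sigma^kP_\alpha)=(\alpha,\,c\mapsto c^{r^k})$. Hence $N=F^*K\langle\sigma,P_\alpha\ (\alpha\in\mathbb F_s^*)\rangle$, and $N/K$ is an $s'$-group.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Each $Fe_t$ is an irreducible $\mathbb F_rD$-module, because $D$ acts on it through $\mu_s$, which spans $F$. These modules are pairwise non-isomorphic, because $D$ contains maps that are nontrivial on one coordinate only. So a $K$-submodule is a sum of some of the $Fe_t$, and since $a$ permutes them transitively it is $0$ or $V$. The shift $a$ does not commute with a non-scalar diagonal map.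

(b) The map $da^j\mapsto(\prod_td_t,\,j)$ is a homomorphism of $K$ onto $\mu_s\times\mathbb Z/s$, since conjugation by $a$ does not change the product of the entries. Its kernel is $D_0=\{d\in D:\prod_td_t=1\}$, so $K'\le\Phi(K)\le D_0$. The endomorphism $d\mapsto d\,(ada^{-1})^{-1}$ of $D$ has the scalars $\mu_s$ as kernel, so its image has order $s^{s-1}=|D_0|$, and this image lies in $K'$. Hence $K'=\Phi(K)=D_0$. The formula for the action follows from \eqref{eq:relations}.

(c) The elements $\sigma$, $P_\alpha$ and the scalars normalize $K$ by \eqref{eq:relations}. We first find two characteristic subgroups of $K$. An element $da^j$ that centralizes $D$ has $j=0$, and a diagonal map commuting with $a$ is scalar; so $Z(K)=\mu_s$ and $|K:Z(K)|=s^s>s^2$. It follows that $D$ is the only abelian subgroup of index $s$ in $K$: two different ones would generate $K$, so their intersection would be a central subgroup of index $s^2$.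

Let $\nu\in N$. It normalizes $\mu_s$, hence the span $F$ of $\mu_s$ in $\operatorname{End}_{\mathbb F_r}(V)$, and $\phi(\nu)\colon c\mapsto\nu c\nu^{-1}$ is a field automorphism. It also normalizes $D$, so it permutes the irreducible $D$-submodules of $V$, which are the $Fe_t$. Let $\rho_\nu$ be the resulting permutation of $\mathbb Z/s$. The permutations induced by $K$ are the translations, so $\rho_\nu$ conjugates $t\mapsto t+1$ to $t\mapsto t+\alpha$ for some $\alpha=\alpha(\nu)\in\mathbb F_s^*$. This says $\rho_\nu(t+1)=\rho_\nu(t)+\alpha$, so $\rho_\nu(t)=\alpha t+\beta$. The map $\tau=(\alpha,\phi)$ is a homomorphism with the stated values on $\sigma^kP_\alpha$; thus it is surjective, and it is trivial on $F^*K$.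

Conversely, let $\tau(\nu)=1$. Then $\nu$ is $F$-linear and $\rho_\nu$ is a translation. After multiplying by a power of $a$ we have $\nu=\operatorname{diag}(c_t)$ with $c_t\in F^*$. The element $\nu a\nu^{-1}a^{-1}=\operatorname{diag}(c_t/c_{t-1})$ is a diagonal element of $K$, so $c_t/c_{t-1}\in\mu_s$ for all $t$, and $\nu\in c_0D\subseteq F^*K$. Finally $F^*\cap K=\mu_s$, so
\[
|N/K|=\frac{r^p-1}{s}\,(s-1)\,p ,
\]
which is prime to $s$ because $s^2\nmid r^p-1$.
\end{proof}

Let $\Gamma=N/K$. The map $\tau$ factors through $\Gamma$, and we keep the name $\tau$. Let $C$ be the image of $\mu_q$ in $\Gamma$; it has order $q$ since $q\ne s$. We record three properties.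
\begin{itemize}
\item[($\Gamma$1)] Conjugate subgroups of $\Gamma$ have the same image under $\tau$, because the target is abelian.
\item[($\Gamma$2)] The kernel of $\tau$ on $\Gamma$ is $F^*K/K\cong F^*/\mu_s$, a $p'$-group by Lemma~\ref{lem:primes}(a).
\item[($\Gamma$3)] $C\trianglelefteq\Gamma$, and an element of $\Gamma$ whose image in $\operatorname{Gal}(F/\mathbb F_r)$ is nontrivial acts on $C$ as $c\mapsto c^{r^k}$ with $p\nmid k$. Since $r$ has order $p$ modulo $q$, this automorphism fixes only the identity.
\end{itemize}

\subsection*{The groups $L_i$ and $J_i$}

Fix $\lambda\in\mathbb F_s^*$ of order $p$, which exists by (P1), and put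
\[
P=P_\lambda,\qquad n_1=\sigma P,\qquad n_2=\sigma P^2,\qquad L_i=K\mu_q\langle n_i\rangle,\qquad J_i=K\langle n_i\rangle\qquad(i=1,2).
\]
The elements $n_i$ have order $p$, so $|L_i|=s^{s+1}qp$ and $|J_i|=s^{s+1}p$. Writing $n_i$ also for its image in $\Gamma$, we have $L_i/K=M_i:=C\langle n_i\rangle$ and $J_i/K=\langle n_i\rangle$. The subgroup $C\langle\sigma\rangle\times\langle P\rangle$ of $\Gamma$ takes the place of the hexagon group $E=M_1\times\langle z\rangle$, and $P=n_1^{-1}n_2$, which centralizes $C$, takes the place of $z$. The subgroups $\langle\tau(n_1)\rangle$ and $\langle\tau(n_2)\rangle$ have order $p$ and are different: $\tau(n_1)^k=\tau(n_2)$ gives $k\equiv1\pmod p$ from the second component and then $\lambda=\lambda^2$ from the first.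

By Lemma~\ref{lem:K}(b), $n_i^k$ acts on $K/K'\cong\mathbb F_s^2$ with eigenvalues $r^k$ and $\lambda^{ik}$, and for $p\nmid k$ both differ from $1$. Here we use that $p$ is odd. Of the $p+1$ subgroups of order $p$ in $\langle\sigma,P\rangle$, the two subgroups $\langle\sigma\rangle$ and $\langle P\rangle$ have fixed points on $K/K'$, and we need two others. This is why the case $p=2$ of the hexagon is not available in this construction.

\begin{example}\label{ex:small}
For $(p,s,r,q)=(3,7,11,19)$ the space $V$ has dimension $21$ over $\mathbb F_{11}$, and $|K|=7^8$. Take $\lambda=2$. Since $r\equiv4\pmod7$, the eigenvalues on $K/K'\cong\mathbb F_7^2$ are $(4,1)$ for $\sigma$, $(1,2)$ for $P$, $(4,2)$ for $n_1$, and $(4,4)$ for $n_2$. So $n_2$ acts on $K/K'$ as a scalar and $n_1$ does not: the labels $1$ and $2$ have become visible.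
\end{example}

Subgroups $X\le GL(U)$ and $X'\le GL(U')$ of linear groups over $\mathbb F_r$ are \emph{equivalent} if some $\mathbb F_r$-isomorphism $U\to U'$ transports $X$ to $X'$. The next lemma will control normal subgroups.

\begin{lemma}\label{lem:normal}
Let $X\in\{L_1,L_2,J_1,J_2\}$.
\begin{itemize}
\item[(a)] $O_s(X)=K$, and $[K,y]=K$ for every nontrivial $p$-element $y\in X$.
\item[(b)] If $R\trianglelefteq X$ and $R=O^{p'}(R)\neq1$, then $R=X$. In particular $O^{p'}(X)=X$.
\item[(c)] The four groups are pairwise inequivalent.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $X/K$ is an $s'$-group, $O_s(X)=K$. Since $K\mu_q$ is a $p'$-group, $y$ lies in a coset $K\mu_qn_i^k$ with $p\nmid k$. Both $K$ and $\mu_q$ act trivially on $K/K'$, so $y$ acts there as $n_i^k$, without eigenvalue $1$. Hence $[K,y]K'=K$, and $[K,y]=K$ because $K'=\Phi(K)$.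

(b) The group $R$ contains a nontrivial $p$-element $y$, so $R\ge[K,y]=K$. Thus $R/K$ is a normal subgroup of $X/K$ of order divisible by $p$. If $X/K=\langle n_i\rangle$, then $R=X$. If $X/K=M_i$, then the image of $y$ acts on $C$ without nontrivial fixed points by ($\Gamma$3), so $R/K\ge[C,y]=C$, and again $R=X$. The last assertion is the case $R=O^{p'}(X)$.

(c) If $cXc^{-1}=X'$ with $c\in GL(V)$, then $c$ maps $O_s(X)=K$ to $O_s(X')=K$, so $c\in N$. By ($\Gamma$1), $\tau(X)=\tau(X')$. As $\tau(L_i)=\tau(J_i)=\langle\tau(n_i)\rangle$, the groups $X$ and $X'$ have the same index $i$, and $|L_i|\ne|J_i|$.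
\end{proof}

The groups $L_1$ and $L_2$ normalize each other, and so do $J_1$ and $J_2$; this is what drives the two rounds. We now show that nothing else of this kind happens. Call a set $\mathcal X\subseteq\{L_1,L_2,J_1,J_2\}$ \emph{separated} if it contains at most one of $L_1,L_2$ and at most one of $J_1,J_2$.

\begin{lemma}\label{lem:rigid}
Let $\mathcal X$ be separated. Let $X_1,X_2\le GL(U)$ each be equivalent to a member of $\mathcal X$, and suppose that $X_1$ and $X_2$ normalize each other. Then $X_1=X_2$.
\end{lemma}

\begin{proof}
We may take $U=V$ and $X_1\in\mathcal X$. Then $X_2$ normalizes $O_s(X_1)=K$, so $X_2\le N$. Since $N/K$ is an $s'$-group, $O_s(X_2)\le K$, and equality holds by orders. Write $X_2=cXc^{-1}$ with $X\in\mathcal X$ and $c\in GL(V)$. Then $cKc^{-1}=O_s(X_2)=K$, so $c\in N$. Thus $Y_1=X_1/K$ and $Y_2=X_2/K$ are subgroups of $\Gamma$ that normalize each other, and each is conjugate in $\Gamma$ to the image of a member of $\mathcal X$. As $\mathcal X$ is separated, there are two cases.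

\emph{Both are conjugate to the same group, $M_i$ or $\langle n_i\rangle$.} Put $C_0=C$ in the first case and $C_0=1$ in the second. Then $C_0\le Y_1\cap Y_2$, and $Y_1Y_2/C_0$ is a product of two normal subgroups of order $p$, hence a $p$-group. The map $\tau$ induces a homomorphism on $Y_1Y_2/C_0$ whose kernel is a $p'$-group by ($\Gamma$2), hence trivial. By ($\Gamma$1) its image is $\tau(Y_1)\tau(Y_2)=\langle\tau(n_i)\rangle$, of order $p$. So $|Y_1Y_2/C_0|=p$ and $Y_1=Y_2$.

\emph{One, say $Y$, is conjugate to $M_i$ and the other, $Y'$, to $\langle n_j\rangle$.} Then $C\le Y$ normalizes $Y'$, and $Y'$ normalizes $C$, so $[C,Y']\le C\cap Y'=1$. But $\tau(Y')=\langle\tau(n_j)\rangle$, so $Y'$ acts nontrivially on $C$ by ($\Gamma$3). This case does not occur.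
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis $p\nmid r-1$ cannot be dropped from this lemma. Suppose $p\mid r-1$ and let $c\in\mathbb F_r^*$ have order $p$. The elements $f^{1-r}$, $f\in F^*$, form the subgroup of order $(r^p-1)/(r-1)\equiv0\pmod p$ of the cyclic group $F^*$, so $c=f^{1-r}$ for some $f$. Then $fn_1f^{-1}=cn_1$, and $J_1$ and its conjugate $K\langle cn_1\rangle$ are different groups that normalize each other.
\end{remark}

\section{Fitting classes defined by chief factors}\label{sec:classes}

A \emph{chief factor} of a group $H$ is a quotient $A/A'$ of normal subgroups of $H$ with no normal subgroup of $H$ strictly between them. It is either an elementary abelian $\ell$-group for a prime $\ell$ or a direct product of nonabelian simple groups. An \emph{$r$-factor} of $H$ is a chief factor that is an $r$-group, regarded as an irreducible $\mathbb F_rH$-module under conjugation; it is \emph{central} if $H$ acts trivially. An $\mathbb F_rH$-module $U$ has \emph{type} $X\le GL(V)$ if the image of $H$ in $GL(U)$ is equivalent to $X$.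

\begin{definition}\label{def:class}
Let $\mathcal X$ be separated. The class $\mathfrak F(\mathcal X)$ consists of all groups $G$ for which $H=O^{p'}(G)$ satisfies the following two conditions.
\begin{itemize}
\item[(T)] Every non-central $r$-factor of $H$ has type in $\mathcal X$.
\item[(I)] Let $U_1,\dots,U_k$ be the non-central $r$-factors in a chief series of $H$, listed with repetitions, and let $K_{U_i}$ be the largest normal $s$-subgroup of the image of $H$ in $GL(U_i)$. Then the image of $H$ in $\prod_iGL(U_i)$ contains $K_{U_1}\times\dots\times K_{U_k}$.
\end{itemize}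
\end{definition}

Condition (I) does not depend on the chief series. By the Jordan--H\"older theorem for groups with operators, the factors of two chief series correspond bijectively under $H$-isomorphisms, and isomorphisms $U_i\cong U_i'$ of $H$-modules induce an isomorphism $\prod GL(U_i)\to\prod GL(U_i')$ that carries the image of $H$ to the image of $H$ and $K_{U_i}$ to $K_{U_i'}$. When (T) holds, Lemmas~\ref{lem:K}(a) and~\ref{lem:normal}(a) show that each $U_i$ has dimension $ps$ and that $K_{U_i}$ is nonabelian and irreducible on $U_i$.

For $X\le GL(V)$ write $VX=V\rtimes X$. These are the test groups.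

\begin{lemma}\label{lem:test}
For $X\in\{L_1,L_2,J_1,J_2\}$ we have $VX\in\mathfrak F(\mathcal X)$ if and only if $X\in\mathcal X$.
\end{lemma}

\begin{proof}
Let $G=VX$ and $H=O^{p'}(G)$. Since $O^{p'}(X)=X$, we have $HV=G$. As $V$ is abelian, $[V,H]=[V,X]$, and this nonzero $X$-submodule is $V$. Also $[V,H]\le H$. So $H=G$. The order of $X$ is prime to $r$ (here $r\ne p$ is used), so the only $r$-factor in a chief series through $V$ is $V$ itself, which is non-central of type $X$. Condition (I) holds since $K\le X$, and (T) holds if and only if $X\in\mathcal X$, by Lemma~\ref{lem:normal}(c).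
\end{proof}

Condition (T) is the label. Condition (I) says that the copies of $K$ act independently on different factors; in particular no non-central $r$-factor occurs twice. It cannot be omitted.

\begin{example}\label{ex:tensor}
Let $X\in\mathcal X$, $U=V\otimes_{\mathbb F_r}V$, and $G=U\rtimes(X\times X)$. Then $G=G_1G_2$ with the normal subgroups $G_1=U\rtimes(X\times1)$ and $G_2=U\rtimes(1\times X)$. For each factor $X$, the module $U$ is a direct sum of copies of $V$. As in the proof of Lemma~\ref{lem:test}, $O^{p'}(G_i)=G_i$, so $G_i$ satisfies (T), and $O^{p'}(G)=G$. But $G$ violates (T). Indeed, let $W\le U$ be an irreducible $(X\times X)$-submodule. The images of $X\times1$ and $1\times X$ in $GL(W)$ are nontrivial and commute. If $W$ had type in $\mathcal X$, both images would be the whole image of $G$ by Lemma~\ref{lem:normal}(b), and this image would be abelian. Condition (I) excludes $G_1$ and $G_2$, in which the factor $V$ is repeated.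
\end{example}

To prove that $\mathfrak F(\mathcal X)$ is a Fitting class we must compare the $r$-factors of a group with those of a normal subgroup.

\begin{lemma}\label{lem:restrict}
Let $R\trianglelefteq H$, let $\mathcal S$ be a chief series of $H$, and let $\mathcal U_R$ be the set of those $r$-factors in $\mathcal S$ on which $R$ acts nontrivially. Write each $U\in\mathcal U_R$ as a direct sum of irreducible $R$-modules. Then $R$ has a chief series whose non-central $r$-factors are, up to $R$-isomorphism and with multiplicity, exactly the summands so obtained.
\end{lemma}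

\begin{proof}
Intersect $\mathcal S$ with $R$ and refine the result to a chief series of $R$. Let $U=A/A'$ be a factor of $\mathcal S$. We determine the chief factors of $R$ between $R\cap A'$ and $R\cap A$. The group $(R\cap A)A'$ is normal in $H$, so it equals $A'$ or $A$.

If $(R\cap A)A'=A'$, then $R\cap A=R\cap A'$ and there are no such factors. Moreover $[A,R]\le R\cap A\le A'$, so $R$ acts trivially on $U$ and $U\notin\mathcal U_R$.

If $(R\cap A)A'=A$, then $U^*=(R\cap A)/(R\cap A')$ is $H$-isomorphic to $U$. If $U$ is nonabelian, a normal subgroup of $R$ between $R\cap A'$ and $R\cap A$ gives a normal subgroup of $U^*$, that is, a product of some of its simple direct factors; so the chief factors of $R$ in $U^*$ are nonabelian. If $U$ is an $\ell$-group with $\ell\ne r$, they are $\ell$-groups. If $U$ is an $r$-group, they are the composition factors of $U$ as an $\mathbb F_rR$-module. These are all trivial if $U\notin\mathcal U_R$. If $U\in\mathcal U_R$, then $C_U(R)$ is a proper $H$-submodule of $U$, hence $0$, so the composition factors are the chosen summands and none is trivial.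
\end{proof}

The main difficulty lies in normal products $H=H_1H_2$: a factor $U$ of $H$ might split under $H_1$ into $l\ge2$ summands, and then the type of $U$ would be out of control. Condition (I) for $H_1$ makes the summands non-isomorphic, so $H_2$ has to permute them. The following lemma shows that $U$ is then irreducible for $H_2$, which makes it too large to have a type. The point is that commutators force the summands to be non-isomorphic even for $H_1\cap H_2$, and this is where $K$ must be nonabelian.

\begin{lemma}\label{lem:split}
Let $\bar H\le GL(U)$ be irreducible, with $\bar H=\bar H_1\bar H_2$ and $\bar H_1,\bar H_2\trianglelefteq\bar H$. Suppose that $U=W_1\oplus\dots\oplus W_l$ with $\bar H_1$-invariant subspaces $W_j$, and that for each $j$ the group $\bar H_1$ contains a nonabelian subgroup $K_j$ that is irreducible on $W_j$ and trivial on $W_i$ for $i\ne j$. If $l\ge2$, then $\bar H_2$ is irreducible on $U$.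
\end{lemma}

\begin{proof}
The $W_j$ are irreducible $\bar H_1$-modules, and they are pairwise non-isomorphic because $K_j$ is nontrivial on $W_j$ only. So they are the only irreducible $\bar H_1$-submodules of $U$, and $\bar H$ permutes them. The action is transitive, since the sum of an orbit is $\bar H$-invariant. As $\bar H_1$ fixes each $W_j$, the group $\bar H_2$ is transitive on them. Put $\bar B=\bar H_1\cap\bar H_2\trianglelefteq\bar H$, and fix $j$.

\emph{The image of $\bar B$ on $W_j$ contains that of $K_j$.} Since $l\ge2$, there is $x\in\bar H_2$ with $xW_j\ne W_j$, so that $W_j=xW_i$ for some $i\ne j$. For $k\in K_j$ the element $xkx^{-1}$ is trivial on $xW_i=W_j$. Hence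
\[
k^{-1}(xkx^{-1})=(k^{-1}xk)x^{-1}\in\bar H_1\cap\bar H_2
\]
acts on $W_j$ as $k^{-1}$. In particular $W_j$ is an irreducible $\bar B$-module.

\emph{Some element of $\bar B$ is nontrivial on $W_j$ only.} Choose $k,k'\in K_j$ with $[k',k]\ne1$, and choose $b\in\bar B$ acting on $W_j$ as $k'$. Then $[b,k]\in\bar B$. Since $b$ preserves every $W_i$, the element $[b,k]$ is trivial on $W_i$ for $i\ne j$ and acts on $W_j$ as $[k',k]$, which is nontrivial on $W_j$ because $K_j$ is faithful there.

So the $W_j$ are pairwise non-isomorphic irreducible $\bar B$-modules. A nonzero $\bar H_2$-submodule of $U$ is a $\bar B$-submodule, hence a sum of some of the $W_j$, and by transitivity of all of them.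
\end{proof}

\begin{proposition}\label{prop:fitting}
If $\mathcal X$ is separated, then $\mathfrak F(\mathcal X)$ is a $\mathrm Q$-closed Fitting class.
\end{proposition}

\begin{proof}
The class contains the trivial group and is closed under isomorphism.

\medskip\noindent\emph{Quotients.} Let $G\in\mathfrak F(\mathcal X)$, $M\trianglelefteq G$ and $H=O^{p'}(G)$. Then $O^{p'}(G/M)=HM/M\cong H/(H\cap M)$. In a chief series of $H$ through $H\cap M$, the factors above $H\cap M$ are the chief factors of $H/(H\cap M)$, with the same induced linear groups. So (T) is inherited, and (I) follows by projecting onto the factors above $H\cap M$.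

\medskip\noindent\emph{Normal subgroups.} Let $G\in\mathfrak F(\mathcal X)$, $M\trianglelefteq G$, $H=O^{p'}(G)$ and $R=O^{p'}(M)$. Then $R\le H$, and $R\trianglelefteq G$ since $R$ is characteristic in $M$. Take a chief series of $H$ and let $U\in\mathcal U_R$, in the notation of Lemma~\ref{lem:restrict}. The image of $R$ in $GL(U)$ is a nontrivial normal subgroup of the image of $H$ and equals its own $O^{p'}$. By (T) for $H$ and Lemma~\ref{lem:normal}(b), the two images coincide. So $U$ is $R$-irreducible, of type in $\mathcal X$, with the same $K_U$ as for $H$. By Lemma~\ref{lem:restrict} the non-central $r$-factors of $R$ are the members of $\mathcal U_R$, and (T) holds for $R$.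

For (I), let $\tilde R\trianglelefteq\tilde H$ be the images of $R$ and $H$ in $\prod_{U\in\mathcal U_R}GL(U)$. Projecting (I) for $H$ gives $\tilde H\ge\prod_{U\in\mathcal U_R}K_U$. Fix $U\in\mathcal U_R$, let $y$ be a nontrivial $p$-element in the image of $R$ in $GL(U)$, and let $g\in\tilde R$ have $U$-component $y$. For $k\in K_U\le\tilde H$, the commutator $[k,g]$ lies in $\tilde R$; its $U$-component is $[k,y]$ and its other components are trivial. So $\tilde R\ge[K_U,y]=K_U$ by Lemma~\ref{lem:normal}(a). Thus $M\in\mathfrak F(\mathcal X)$.

\medskip\noindent\emph{Normal products.} Let $G=G_1G_2$ with $G_i\trianglelefteq G$ and $G_i\in\mathfrak F(\mathcal X)$. Put $H=O^{p'}(G)$ and $H_i=O^{p'}(G_i)$. Then $H_i\trianglelefteq G$ and $H_i\le H$. The quotient $G/H_1H_2$ is the product of the images of $G_1$ and $G_2$, which are normal $p'$-subgroups, so $H=H_1H_2$. Fix a chief series of $H$, let $\mathcal U$ be the set of its non-central $r$-factors, and let $\mathcal U_i$ be the set of those on which $H_i$ acts nontrivially. Then $\mathcal U=\mathcal U_1\cup\mathcal U_2$.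

\smallskip\noindent\emph{Claim: every $U\in\mathcal U_i$ is irreducible for $H_i$.} By symmetry let $i=1$. Denote images in $GL(U)$ by bars, and write $U=W_1\oplus\dots\oplus W_l$ with irreducible $H_1$-modules $W_j$. By Lemma~\ref{lem:restrict}, $W_1,\dots,W_l$ occur among the non-central $r$-factors of one chief series of $H_1$. By (T) for $H_1$, $\dim W_j=ps$. Projecting (I) for $H_1$ to $\prod_jGL(W_j)\le GL(U)$, we see that $\bar H_1$ contains $K_{W_1}\times\dots\times K_{W_l}$, where $K_{W_j}$ is nonabelian, irreducible on $W_j$, and trivial on the other summands. Suppose $l\ge2$. By Lemma~\ref{lem:split}, $H_2$ is irreducible on $U$, and it is nontrivial on $U$ since $\dim U>1$. By Lemma~\ref{lem:restrict}, $U$ is a non-central $r$-factor of $H_2$, so $\dim U=ps$ by (T) for $H_2$. This contradicts $\dim U=l\,ps$ and proves the claim.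

\smallskip By the claim and Lemma~\ref{lem:restrict}, the non-central $r$-factors in a suitable chief series of $H_i$ are the members of $\mathcal U_i$, once each.

Let $U\in\mathcal U$. The image of $H$ in $GL(U)$ is $\bar H_1\bar H_2$, a product of normal subgroups each of which is trivial or equivalent to a member of $\mathcal X$. If one is trivial, the image of $H$ is the other. If neither is trivial, then $\bar H_1=\bar H_2$ by Lemma~\ref{lem:rigid}. So (T) holds for $H$, and for $U\in\mathcal U_i$ the groups $H_i$ and $H$ have the same image in $GL(U)$ and the same $K_U$. Finally, the image of $H_i$ in $\prod_{U\in\mathcal U}GL(U)$ has trivial components outside $\mathcal U_i$, so by (I) for $H_i$ it contains $\prod_{U\in\mathcal U_i}K_U$. Hence the image of $H$ contains $\prod_{U\in\mathcal U}K_U$, which is (I). Thus $G\in\mathfrak F(\mathcal X)$.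
\end{proof}

\section{Failure of the modular law}\label{sec:proofs}

Fix an admissible quadruple, and copy the sets of Section~\ref{sec:hexagon}:
\[
\mathcal X_A=\{L_1\},\qquad\mathcal X_B=\{L_2,J_1\},\qquad\mathcal X_C=\{L_1,J_2\}.
\]
All three are separated. Let $\mathfrak Y$ be either $\mathfrak S$ or $\mathfrak W_{p,s,r,q}$, and put
\[
\mathfrak A=\mathfrak F(\mathcal X_A)\cap\mathfrak Y,\qquad\mathfrak B=\mathfrak F(\mathcal X_B)\cap\mathfrak Y,\qquad\mathfrak C=\mathfrak F(\mathcal X_C)\cap\mathfrak Y .
\]

\begin{proposition}\label{prop:fail}
The classes $\mathfrak A,\mathfrak B,\mathfrak C$ are $\mathrm Q$-closed Fitting classes of solvable groups with $\mathfrak A\subseteq\mathfrak C$ and $\mathfrak B\cap\mathfrak C\subseteq\mathfrak A$. The group $VJ_2$ lies in $(\mathfrak A\vee\mathfrak B)\cap\mathfrak C$ but not in $\mathfrak A$.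
\end{proposition}

\begin{proof}
The classes are $\mathrm Q$-closed Fitting classes by Proposition~\ref{prop:fitting} and Lemma~\ref{lem:product}, and $\mathfrak A\subseteq\mathfrak C$ because $\mathcal X_A\subseteq\mathcal X_C$. If $G\in\mathfrak B\cap\mathfrak C$, a non-central $r$-factor of $O^{p'}(G)$ would have a type in $\mathcal X_B$ and a type in $\mathcal X_C$, contrary to Lemma~\ref{lem:normal}(c). So there is no such factor, and $G\in\mathfrak A$ because (T) and (I) are empty conditions.

Let
\[
L=K\mu_q\langle\sigma,P\rangle,\qquad J=K\langle\sigma,P\rangle,\qquad J_0=K\langle P\rangle .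
\]
The groups $L/K\mu_q$ and $J/K$ are generated by the commuting images of $\sigma$ and $P$, so they are abelian $p$-groups. Hence $L_1,L_2\trianglelefteq L$ and $J_0,J_1,J_2\trianglelefteq J$. Also $J_0\trianglelefteq L$, since $\mu_q$ and $\sigma$ commute with $P$ and normalize $K$. If $X_0\trianglelefteq X\le GL(V)$, then $VX_0\trianglelefteq VX$. The series $V\le VK\mu_q\le VL$, in which $K\mu_q=K\times\mu_q$ is nilpotent, and $V\le VK\le VJ$ show that $VL$ and $VJ$ lie in $\mathfrak W_{p,s,r,q}\subseteq\mathfrak Y$, and therefore so do all $VL_i$ and $VJ_i$. Lemma~\ref{lem:test} now gives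
\[
VL_1\in\mathfrak A,\qquad VL_2,\;VJ_1\in\mathfrak B,\qquad VJ_2\in\mathfrak C\setminus\mathfrak A .
\]

\emph{First round.} Since $P=n_1^{-1}n_2$ and $\sigma=n_1P^{-1}$, we have $L=L_1L_2$. So $VL=(VL_1)(VL_2)$ is a product of normal subgroups and lies in $\mathfrak A\vee\mathfrak B$. Its normal subgroup $VJ_0$ lies in $\mathfrak A\vee\mathfrak B$ as well.

\emph{Second round.} Since $\langle P\rangle\langle\sigma P\rangle=\langle\sigma,P\rangle$, we have $J=J_0J_1$. So $VJ=(VJ_0)(VJ_1)$ is a product of normal subgroups and lies in $\mathfrak A\vee\mathfrak B$, and so does its normal subgroup $VJ_2$.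
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
An admissible quadruple exists, for instance $(3,7,11,19)$, and Proposition~\ref{prop:fail} provides the three classes. The join $\mathfrak A\vee\mathfrak B$ is the same in the lattice of all Fitting classes and in the sublattice of those contained in $\mathfrak S$, so the modular law fails in both.
\end{proof}

\begin{remark}\label{rem:pentagon}
Put $\mathfrak C_1=(\mathfrak A\vee\mathfrak B)\cap\mathfrak C$. Then $\mathfrak A\subsetneq\mathfrak C_1$. From $\mathfrak B\cap\mathfrak C_1\subseteq\mathfrak B\cap\mathfrak C\subseteq\mathfrak A$ we get $\mathfrak B\cap\mathfrak C_1=\mathfrak B\cap\mathfrak A$, and from $\mathfrak C_1\subseteq\mathfrak A\vee\mathfrak B$ we get $\mathfrak B\vee\mathfrak C_1=\mathfrak B\vee\mathfrak A$. Since $VL_1\in\mathfrak A\setminus\mathfrak B$ and $VL_2\in\mathfrak B\setminus\mathfrak C$, the class $\mathfrak B$ is comparable with neither $\mathfrak A$ nor $\mathfrak C_1$. So $\mathfrak A$, $\mathfrak C_1$, $\mathfrak B$ generate a five-element pentagon sublattice, with chains $\mathfrak A\cap\mathfrak B\subsetneq\mathfrak A\subsetneq\mathfrak C_1\subsetneq\mathfrak A\vee\mathfrak B$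 and $\mathfrak A\cap\mathfrak B\subsetneq\mathfrak B\subsetneq\mathfrak A\vee\mathfrak B$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(i) The first assertion is Lemma~\ref{lem:primes}(b). For the second take $\mathfrak Y=\mathfrak W_{p,s,r,q}$ in Proposition~\ref{prop:fail}. The three classes are contained in $\mathfrak W$, and meets and joins in the lattice of Fitting classes contained in $\mathfrak W$ are those of the full lattice. The classes $\mathfrak N^3$, $\mathfrak S$ and the class of all finite groups are Fitting classes containing $\mathfrak W_{p,s,r,q}$.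

(ii) The classes of Proposition~\ref{prop:fail} are $\mathrm Q$-closed, hence Lockett classes by Lemma~\ref{lem:radical}(d). Let $\Theta$ be as stated. It is a lattice in which meets are intersections. Its join $\mathfrak A\vee_\Theta\mathfrak B$ is a Fitting class containing $\mathfrak A$ and $\mathfrak B$, so it contains $\mathfrak A\vee\mathfrak B$. Since $\mathfrak B\cap\mathfrak C\subseteq\mathfrak A$,
\[
\mathfrak A\vee_\Theta(\mathfrak B\cap\mathfrak C)=\mathfrak A\not\ni VJ_2\in(\mathfrak A\vee_\Theta\mathfrak B)\cap\mathfrak C ,
\]
and $\Theta$ is not modular.

It remains to see that the two collections named in the theorem are of this kind. Both contain $\mathfrak A,\mathfrak B,\mathfrak C$ and have the largest member $\mathfrak S$, which is $\mathrm Q$-closed and hence a Lockett class. So it suffices to show that they are closed under arbitrary intersections, for then the least upper bound of two members is the intersection of all members containing both. An intersection of $\mathrm Q$-closed classes is $\mathrm Q$-closed. If $\mathfrak F=\bigcap_i\mathfrak F_i$ with Lockett classes $\mathfrak F_i$, then Lemma~\ref{lem:radical}(c) gives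
\[
(G\times G)_{\mathfrak F}=\bigcap_i\bigl(G_{\mathfrak F_i}\times G_{\mathfrak F_i}\bigr)=G_{\mathfrak F}\times G_{\mathfrak F}
\]
for every $G$, so $\mathfrak F$ is a Lockett class.
\end{proof}

\begin{thebibliography}{1}

\bibitem{stone}
\emph{On Stone sublattices of the lattice of totally local Fitting classes},
\texttt{https://rep.vsu.by/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 36540/\allowbreak 1/\allowbreak On\%20stone\%20\allowbreak sublattice\%20\allowbreak of\%20the\%20\allowbreak lattice\%20\allowbreak of\%20totally\%20\allowbreak local\%20\allowbreak Fitting\%20\allowbreak classes.pdf}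

\end{thebibliography}
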